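
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Nonoscillation and Positivity of the Energy Functional\\ for Even-Order Half-Linear Differential Equations}


\begin{abstract}
Let $p>1$, $n\ge 1$ and $\Phi(y)=|y|^{p-2}y$. We prove that the half-linear equation
$\sum_{k=0}^{n}(-1)^k\bigl(r_k(t)\Phi(y^{(k)})\bigr)^{(k)}=0$ with $r_n>0$ is nonoscillatory if and only if, for some $T$, the energy functional $\int_T^\infty\sum_{k=0}^n r_k|y^{(k)}|^p\,dt$ is positive on all nontrivial admissible functions with compact support in $(T,\infty)$. This confirms a conjecture. The proof uses neither Riccati techniques nor any linear structure of the solution set: we move one endpoint of an interval until the minimum of a normalized variational problem is exactly zero, and then the minimizer is a solution whose derivatives of order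 $0,\dots,n-1$ vanish at both endpoints. The same argument gives a Roundabout-type theorem on compact intervals, the continuity and strict monotonicity of the first conjugate point, and a Sturm comparison theorem.
\end{abstract}

\section{The question and the answer}

\subsection{Equation, conjugate points, energy}

Let $n\ge1$ be an integer, let $p>1$, and let $\Phi(y)=|y|^{p-2}y$ with $\Phi(0)=0$. We study the equation
\begin{equation}\label{eq:main}
\sum_{k=0}^{n}(-1)^k\bigl(r_k(t)\,\Phi(y^{(k)})\bigr)^{(k)}=0
\end{equation}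
on an interval $I$ unbounded above. At first let $r_0,\dots,r_n$ be continuous real functions and $r_n>0$. Since the $r_k$ need not be differentiable, \eqref{eq:main} is understood through quasi-derivatives: a \emph{solution} is a function $y\in C^n$ for which the functions
\begin{equation}\label{eq:quasi}
u_n=r_n\Phi(y^{(n)}),\qquad u_j=r_j\Phi(y^{(j)})-u_{j+1}'\quad(j=n-1,\dots,1)
\end{equation}
are all continuously differentiable and $u_1'=r_0\Phi(y)$. Two points $a<b$ are \emph{conjugate} (to each other) if there is a nontrivial solution $y$ with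
\[
y^{(i)}(a)=0=y^{(i)}(b),\qquad i=0,\dots,n-1 .
\]
The equation is \emph{nonoscillatory} if for some $T$ no two points $b>a\ge T$ are conjugate; otherwise it is \emph{oscillatory}. This condition persists when $T$ is increased, so we may always take $T\in I$.

The equation is the Euler--Lagrange equation of the energy
\[
\mathcal F(y;T,\infty)=\int_T^\infty\sum_{k=0}^n r_k(t)\,|y^{(k)}(t)|^p\,dt ,
\]
considered on the class $W^{n,p}_0(T,\infty)$ of functions $y:[T,\infty)\to\mathbb R$ with compact support in $(T,\infty)$ such that $y^{(n-1)}$ is absolutely continuous and $y^{(n)}\in L^p$. If $y$ is a solution realizing a conjugate pair $a<b$, then multiplying \eqref{eq:main} by $y$ and integrating by parts over $[a,b]$ leaves no boundary terms and gives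
\[
\int_a^b\sum_{k=0}^n r_k|y^{(k)}|^p\,dt=0
\]
(a rigorous version is Lemma~\ref{lem:energy}). So a conjugate pair in $(T,\infty)$ produces, after extension by zero, a nontrivial function of zero energy: \emph{if $\mathcal F(\cdot\,;T,\infty)>0$ on nontrivial functions for some $T$, then \eqref{eq:main} is nonoscillatory.} This is one implication of Lemma~2.1 in \cite{source}. For example, if all $r_k\ge0$, then $\mathcal F>0$ and the equation is nonoscillatory.

The question is the converse. Suppose that for every $T$ there is a nontrivial function on $(T,\infty)$ of nonpositive energy, which need not solve anything. Must there be conjugate points near infinity? For $p=2$ the answer is yes, by the Reid Roundabout theorem for linear Hamiltonian systems, and for $n=1$ it is yes for every $p>1$; see \cite{source}. That the answer is yes in general was conjectured in \cite{source}, where it is noted that a Roundabout theorem is missing for the Hamiltonian type system associated with \eqref{eq:main}.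

The linear case shows what is lost. For $p=2$ the solutions with $y^{(i)}(a)=0$, $0\le i\le n-1$, form an $n$-dimensional vector space, and the points conjugate to $a$ are the zeros, other than $a$, of an $n\times n$ determinant. For $n=1$ and any $p$, that set of solutions consists of the multiples of one solution, whose zeros one can follow. For $n\ge2$ and $p\ne2$ neither tool is available: multiples of solutions are solutions, sums in general are not.

\subsection{Result}

Let $q=p/(p-1)$, so that $\Phi^{-1}(s)=|s|^{q-2}s$, and put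
\[
\rho:=r_n^{1-q}.
\]
Continuity of the coefficients plays no role. From now on we assume only
\begin{equation}\label{H}\tag{H}
r_0,\dots,r_{n-1}\in L^1_{loc}(I),\qquad r_n \text{ measurable},\ r_n>0\ \text{a.e.},\qquad \rho\in L^1_{loc}(I),
\end{equation}
where $L^1_{loc}(I)$ means integrability on compact subintervals of $I$. All points considered, including $T$, lie in $I$. The meaning of ``solution'' and of $W^{n,p}_0(T,\infty)$ under \eqref{H} is fixed in Section~\ref{sec:setting}; for continuous $r_k$ with $r_n>0$ it is the one given above.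

\begin{theorem}\label{thm:A}
Assume \eqref{H}, $p>1$, $n\ge1$. For every $T\in I$ the following are equivalent:
\begin{enumerate}
\item[(i)] no two points of $(T,\infty)$ are conjugate relative to \eqref{eq:main};
\item[(ii)] $\mathcal F(y;T,\infty)>0$ for every nontrivial $y\in W^{n,p}_0(T,\infty)$.
\end{enumerate}
Consequently \eqref{eq:main} is nonoscillatory if and only if \emph{(ii)} holds for some $T$.
\end{theorem}

Thus the conjecture is true, and the same $T$ serves in both conditions. Section~\ref{sec:roundabout} contains a sharper statement on compact intervals, Theorem~\ref{thm:B}, and its corollaries.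

The sign of $r_n$ is essential. For $n=1$, $r_1\equiv-1$, $r_0\equiv0$ the equation says that $\Phi(y')$ is constant, so $y$ is affine and there are no conjugate points, while $\mathcal F(y;T,\infty)=-\int|y'|^p<0$ for every nontrivial $y$.

\section{The idea on one equation}\label{sec:example}

Let $n=2$, $r_2\equiv1$, $r_1\equiv0$, $r_0\equiv-1$ and $I=\mathbb R$. The equation is
\begin{equation}\label{eq:ex}
\bigl(\Phi(y'')\bigr)''=\Phi(y).
\end{equation}
For $a<b$ let $V(a,b)$ consist of the $y$ on $[a,b]$ with $y'$ absolutely continuous, $y''\in L^p$ and $y=y'=0$ at $a$ and at $b$. Put $R(y)=\int_a^b|y''|^p$ and $G(y)=\int_a^b|y|^p$, so that $\mathcal F=R-G$.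

Suppose that $\mathcal F(y)\le0$ for some nontrivial $y\in V(a,b)$; we want a conjugate pair in $[a,b]$. Minimizing $\mathcal F$ over $V(a,b)$ is no use if $\mathcal F$ takes a negative value: by homogeneity its infimum is then $-\infty$. So we maximize the \emph{ratio} $G/R$ instead, that is, we consider
\[
\mu(a,b)=\max\{G(y):y\in V(a,b),\ R(y)\le1\}
\]
(the maximum is attained; see Lemma~\ref{lem:compact}). Then $G\le\mu(a,b)R$ on $V(a,b)$. A maximizer on $[a,b]$ solves an equation with the wrong coefficient, namely $\mu(a,b)(\Phi(y''))''=\Phi(y)$. It solves \eqref{eq:ex} when $\mu(a,b)=1$. The remedy is to change the interval.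

If $z\in V(0,1)$ and $y(t)=z((t-a)/\ell)$, then $y\in V(a,a+\ell)$, $R(y)=\ell^{1-2p}R(z)$ and $G(y)=\ell\,G(z)$. Hence
\[
\mu(a,a+\ell)=\ell^{2p}\mu_1,\qquad \mu_1=\mu(0,1)>0,
\]
and with $\ell_*=\mu_1^{-1/(2p)}$ there are three regimes. For $\ell<\ell_*$ we have $\mathcal F>0$ on $V(a,a+\ell)\setminus\{0\}$. For $\ell=\ell_*$ we have $\mathcal F\ge0$, with equality at the maximizers. For $\ell>\ell_*$ the functional takes negative values.

Our hypothesis therefore means $b-a\ge\ell_*$. Put $b^*=a+\ell_*\le b$, and let $z$ be a maximizer for $[a,b^*]$. Then $z\ne0$ and $\mathcal F(z)=0=\min_{V(a,b^*)}\mathcal F$. Differentiating $\mathcal F(z+s\eta)$ at $s=0$ gives $\int\Phi(z'')\eta''=\int\Phi(z)\eta$ for all $\eta\in V(a,b^*)$. Let $W(t)=\int_a^t(t-s)\Phi(z(s))\,ds$, so that $W''=\Phi(z)$. Two integrations by parts give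
\[
\int_a^{b^*}\bigl(\Phi(z'')-W\bigr)\eta''\,dt=0\qquad\text{for all }\eta\in V(a,b^*).
\]
Here $\eta''$ runs through all $v\in L^p(a,b^*)$ with $\int v=\int tv=0$, because these two moment conditions say precisely that $\eta(t)=\int_a^t(t-s)v(s)\,ds$ satisfies $\eta=\eta'=0$ at $b^*$. So $\Phi(z'')-W\in L^q$, where $q=p/(p-1)$, is a linear combination of $1$ and $t$. Hence $\Phi(z'')$ is (after a change on a null set) twice continuously differentiable with second derivative $W''=\Phi(z)$, and $a,b^*$ are conjugate.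

Conversely, if $a'<b'$ are conjugate, then multiplying \eqref{eq:ex} by $y$ and integrating twice by parts gives $R(y)=G(y)$ on $[a',b']$, so $\mu(a',b')\ge1$ and $b'-a'\ge\ell_*$. Thus $\ell_*$ is the smallest distance of two conjugate points.

The same computation works for $n=1$, $p=2$, $r_1\equiv1$, $r_0\equiv-1$, i.e.\ for $y''+y=0$. There $\mu(a,a+\ell)=\ell^2\mu_1$, the smallest distance between two zeros of a nontrivial solution is $\pi$, and so $\mu(a,a+\ell)=(\ell/\pi)^2$. The inequality $G\le\mu R$ is then Wirtinger's inequality $\int y^2\le(\ell/\pi)^2\int y'^2$.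

For general coefficients, scaling is not available. What it gave us was that $\mu(a,t)$ is near $0$ for $t$ near $a$ and takes \emph{every} value in $(0,\mu(a,b)]$ as $t$ increases to $b$. A jump over the value $1$ would be fatal. Accordingly the proof has three steps: existence of maximizers (Section~\ref{sec:mu}), continuity of $\mu$ in the endpoint (Section~\ref{sec:cont}), and the passage between minimizers and solutions under \eqref{H} (Section~\ref{sec:EL}).

\section{Solutions and function spaces}\label{sec:setting}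

\subsection{The first-order system}

Writing $y_i=y^{(i)}$ and solving $u_n=r_n\Phi(y^{(n)})$ for $y^{(n)}=\Phi^{-1}(u_n/r_n)=\rho\,\Phi^{-1}(u_n)$, we turn \eqref{eq:quasi} and $u_1'=r_0\Phi(y)$ into
\begin{equation}\label{S}
\begin{aligned}
y_i'&=y_{i+1}\ \ (0\le i\le n-2), & y_{n-1}'&=\rho\,\Phi^{-1}(u_n),\\
u_1'&=r_0\Phi(y_0), & u_{j+1}'&=r_j\Phi(y_j)-u_j\ \ (1\le j\le n-1).
\end{aligned}
\end{equation}
Under \eqref{H} a \emph{solution} of \eqref{eq:main} is a locally absolutely continuous solution $(y_0,\dots,y_{n-1},u_1,\dots,u_n)$ of \eqref{S}, with $y=y_0$. If the $r_k$ are continuous and $r_n>0$, the right-hand sides are continuous, so $y\in C^n$, $u_j\in C^1$, and this is the definition of Section~1. Conjugate points and (non)oscillation are defined as there.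

In general the right-hand sides are not Lipschitz in the unknowns: $\Phi$ is not Lipschitz at $0$ if $p<2$, nor is $\Phi^{-1}$ if $p>2$. We need uniqueness only for zero data, and this follows from homogeneity.

\begin{lemma}\label{lem:unique}
Every solution on a nondegenerate subinterval of $I$ extends to a solution on $I$. If all $y_i,u_j$ vanish at one point, or if $y\equiv0$ on a nondegenerate interval, then all $y_i,u_j$ vanish identically; in particular $y\equiv0$.
\end{lemma}

\begin{proof}
Let $N=\sum_{i=0}^{n-1}|y_i|^p+\sum_{j=1}^n|u_j|^q$. Since $p,q>1$, the functions $|\cdot|^p$ and $|\cdot|^q$ are $C^1$, so $N$ is locally absolutely continuous, and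
\[
N'=p\sum_i\Phi(y_i)\,y_i'+q\sum_j\Phi^{-1}(u_j)\,u_j' .
\]
We insert \eqref{S}. Note that $|y_i|\le N^{1/p}$, $|y_i|^{p-1}\le N^{1/q}$, $|u_j|\le N^{1/q}$ and $|u_j|^{q-1}\le N^{1/p}$. The terms that occur are therefore bounded, up to constants, by
\begin{align*}
|y_i|^{p-1}|y_{i+1}|&\le N, & \rho\,|y_{n-1}|^{p-1}|u_n|^{q-1}&\le\rho N,\\
|r_j|\,|u_{j+1}|^{q-1}|y_j|^{p-1}&\le|r_j|N\quad(0\le j\le n-1), & |u_{j+1}|^{q-1}|u_j|&\le N.
\end{align*}
So $|N'|\le C\,mN$ a.e.\ with $m=1+\rho+\sum_{k<n}|r_k|\in L^1_{loc}(I)$, and Gronwall's inequality gives $N(t)\le N(s)\exp\bigl(C\bigl|\int_s^tm\bigr|\bigr)$.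

The right-hand sides of \eqref{S} are measurable in $t$, continuous in the unknowns and, for bounded unknowns, dominated by a multiple of $m$. By Carath\'eodory's local existence theorem a solution can fail to extend to a compact subinterval of $I$ only by becoming unbounded there, which the bound excludes. The bound also shows that $N(s)=0$ implies $N\equiv0$.

Let $y\equiv0$ on a nondegenerate interval. There all $y_i=0$. From $0=y_{n-1}'=\rho\,\Phi^{-1}(u_n)$ and $\rho>0$ a.e.\ we get $u_n=0$ a.e., hence everywhere by continuity. If $u_{j+1}=0$ on the interval, then $0=u_{j+1}'=r_j\Phi(0)-u_j=-u_j$ a.e.; so $u_{n-1}=0,\dots,u_1=0$ successively. Thus $N=0$ there, and $N\equiv0$.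
\end{proof}

Hence it does not matter whether the solution in the definition of a conjugate pair $a,b$ is given on $[a,b]$ or on $I$, and a nontrivial solution is not identically zero on $[a,b]$.

\subsection{The spaces $V(a,b)$}

For $a<b$ let $V(a,b)$ be the vector space of functions $y:[a,b]\to\mathbb R$ with $y^{(n-1)}$ absolutely continuous,
\[
y^{(i)}(a)=y^{(i)}(b)=0\quad(0\le i\le n-1),\qquad R(y):=\int_a^br_n|y^{(n)}|^p\,dt<\infty .
\]
$R^{1/p}$ is a norm, since $R(y)=0$ makes $y$ a polynomial of degree at most $n-1$ whose derivatives of order $0,\dots,n-1$ vanish at $a$. Extension by zero embeds $V(a',b')$ in $V(a,b)$ if $[a',b']\subset[a,b]$. An element of $V(a,b)$ that vanishes outside $[a',b']$ has, by continuity or by the boundary conditions, zero derivatives up to order $n-1$ at $a'$ and $b'$, and so belongs to $V(a',b')$. We define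
\[
W^{n,p}_0(T,\infty)=\bigcup_{T<a<b<\infty}V(a,b).
\]
For continuous $r_n>0$ this is the class of Section~1, because $r_n$ then lies between positive constants on compact sets. On $V(a,b)$ put
\[
G(y)=-\sum_{k=0}^{n-1}\int_a^br_k|y^{(k)}|^p\,dt,\qquad \mathcal F=R-G .
\]
$R$ and $G$ are homogeneous of the same degree $p$, and their values do not change under extension by zero.

The next lemma describes the $n$th derivatives of elements of $V(a,b)$. It will be used twice: to shorten the support of a function, and to derive the Euler--Lagrange equation. Put $e_i(t)=(t-a)^i$, with $e_0\equiv1$, and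
\[
X(a,b)=\{v \text{ measurable on }(a,b): r_n^{1/p}v\in L^p(a,b)\},\qquad \|v\|_X=\|r_n^{1/p}v\|_{L^p(a,b)} .
\]

\begin{lemma}\label{lem:moments}
\begin{enumerate}
\item[(a)] If $v\in X(a,b)$ and $a\le s\le t\le b$, then $\int_s^t|v|\le\|v\|_X\bigl(\int_s^t\rho\bigr)^{1/q}$. In particular $X(a,b)\subset L^1(a,b)$.
\item[(b)] A function $v$ equals $z^{(n)}$ a.e.\ for some $z\in V(a,b)$ if and only if $v\in X(a,b)$ and $\int_a^be_iv=0$ for $0\le i\le n-1$. Then $R(z)=\|v\|_X^p$.
\item[(c)] For every $c\in(a,b]$ there are $w_0,\dots,w_{n-1}\in X(a,b)$ vanishing outside $[a,c]$ with $\int_a^be_iw_j=\delta_{ij}$.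
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By H\"older, $\int_s^t|v|=\int_s^tr_n^{1/p}|v|\,r_n^{-1/p}\le\|v\|_X\bigl(\int_s^tr_n^{-q/p}\bigr)^{1/q}$, and $q/p=q-1$.

(b) If $z^{(n)}=v\in L^1$ and $z^{(i)}(a)=0$ for $i<n$, then by Taylor's formula
\[
z^{(k)}(t)=\int_a^t\frac{(t-s)^{n-1-k}}{(n-1-k)!}\,v(s)\,ds,\qquad 0\le k\le n-1,
\]
and conversely the formula for $k=0$ defines such a $z$ from $v$. The remaining conditions $z^{(k)}(b)=0$ say that $\int_a^b(b-s)^lv(s)\,ds=0$ for $0\le l\le n-1$. The functions $(b-\cdot)^l$ and the functions $e_i$ span the same space, the polynomials of degree at most $n-1$.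

(c) Let $\omega_j=\rho e_j\chi_{[a,c]}$. Since $1+(1-q)p=1+p-pq=1-q$ (because $pq=p+q$), we have $r_n|\omega_j|^p=\rho e_j^p$ on $[a,c]$, so $\omega_j\in X(a,b)$. The matrix $A_{ij}=\int e_i\omega_j=\int_a^c\rho e_ie_j$ is positive definite: $\sum_{i,j}\xi_iA_{ij}\xi_j=\int_a^c\rho\bigl(\sum\xi_ie_i\bigr)^2>0$ for $\xi\ne0$, since $\rho>0$ a.e.\ and a nonzero polynomial has finitely many zeros. Take $w_j=\sum_k\omega_k(A^{-1})_{kj}$.
\end{proof}

\section{The normalized maximum}\label{sec:mu}

\begin{lemma}\label{lem:bounds}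
For $y\in V(a,b)$, $0\le k\le n-1$ and $a\le s\le t\le b$,
\[
|y^{(n-1)}(t)-y^{(n-1)}(s)|\le R(y)^{1/p}\Bigl(\int_s^t\rho\Bigr)^{1/q},\qquad
|y^{(k)}(t)|\le(b-a)^{n-1-k}\Bigl(\int_a^b\rho\Bigr)^{1/q}R(y)^{1/p}.
\]
Hence $|G(y)|\le\kappa(a,b)R(y)$ with
\[
\kappa(a,b)=\Bigl(\int_a^b\rho\Bigr)^{p-1}\sum_{k<n}(b-a)^{(n-1-k)p}\int_a^b|r_k|,
\]
and $\kappa(a,b)\to0$ as $b\to a+$.
\end{lemma}

\begin{proof}
The first bound is Lemma~\ref{lem:moments}(a) with $v=y^{(n)}$. For $s=a$ it gives the second with $k=n-1$; integrating from $a$ repeatedly gives the smaller $k$. Inserting this in $G$ and using $p/q=p-1$ yields $\kappa$. As $b\to a+$, the integrals of $\rho$ and $|r_k|$ over $[a,b]$ tend to $0$, the powers of $b-a$ stay bounded, and $p-1>0$.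
\end{proof}

\begin{lemma}\label{lem:compact}
Let $y_m\in V(a,b)$ with $R(y_m)\le1$. For a subsequence there is $y\in V(a,b)$ with $R(y)\le1$, $y_m^{(k)}\to y^{(k)}$ uniformly for $0\le k\le n-1$, and $G(y_m)\to G(y)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bounds} the functions $y_m^{(n-1)}$ are bounded and equicontinuous. By Arzel\`a--Ascoli and integration from $a$, a subsequence satisfies $y_m^{(k)}\to y^{(k)}$ uniformly for $k\le n-1$, where $y\in C^{n-1}$ has zero boundary values. The functions $g_m=r_n^{1/p}y_m^{(n)}$ lie in the unit ball of $L^p(a,b)$, which is weakly sequentially compact because $1<p<\infty$; so, for a further subsequence, $g_m\rightharpoonup g$ with $\|g\|_{L^p}\le1$. Since $r_n^{-1/p}\in L^q(a,b)$,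
\[
y_m^{(n-1)}(t)=\int_a^tr_n^{-1/p}g_m\longrightarrow\int_a^tr_n^{-1/p}g .
\]
Thus $y^{(n-1)}$ is absolutely continuous, $y^{(n)}=r_n^{-1/p}g$ a.e., and $R(y)=\|g\|_{L^p}^p\le1$. Finally $|y_m^{(k)}|^p\to|y^{(k)}|^p$ uniformly and $r_k\in L^1(a,b)$ for $k<n$, so $G(y_m)\to G(y)$.
\end{proof}

Note that $G$ contains derivatives only up to order $n-1$; this is why it passes to the limit, while $R$ is only lower semicontinuous. Lemma~\ref{lem:compact}, applied to a maximizing sequence, allows us to define
\[
\mu(a,b)=\max\{G(y):y\in V(a,b),\ R(y)\le1\}\ge0 ,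
\]
the lower bound coming from $y=0$. By homogeneity $G\le\mu(a,b)R$ on $V(a,b)$, that is,
\begin{equation}\label{eq:lower}
\mathcal F\ge(1-\mu(a,b))\,R\qquad\text{on }V(a,b).
\end{equation}
If $\mu(a,b)>0$, then every maximizer $z$ has $R(z)=1$. Indeed $G(z)>0$ gives $z\ne0$ and $R(z)>0$; if $R(z)<1$, then $z/R(z)^{1/p}$ would give the larger value $\mu(a,b)/R(z)$. Hence $\mathcal F(z)=1-\mu(a,b)$. Together with \eqref{eq:lower} this yields
\begin{equation}\label{eq:dict}
\begin{aligned}
\mathcal F>0\ \text{on}\ V(a,b)\setminus\{0\}&\iff\mu(a,b)<1,\\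
\mathcal F\ge0\ \text{on}\ V(a,b)&\iff\mu(a,b)\le1 .
\end{aligned}
\end{equation}

\section{Continuity in the endpoint}\label{sec:cont}

\begin{proposition}\label{prop:cont}
For fixed $a$, the function $b\mapsto\mu(a,b)$ is nondecreasing and continuous on $(a,\infty)$, and $\mu(a,b)\to0$ as $b\to a+$.
\end{proposition}

\begin{proof}
Extension by zero gives monotonicity, and $\mu\le\kappa$ (Lemma~\ref{lem:bounds}) gives the limit.

\emph{Right continuity.} Let $b_m\downarrow b$, and let $y_m\in V(a,b_m)\subset V(a,b_1)$ be maximizers. By Lemma~\ref{lem:compact} on $[a,b_1]$ a subsequence converges to some $y\in V(a,b_1)$ with $R(y)\le1$ and $G(y)=\lim\mu(a,b_m)$. For each $t\in(b,b_1]$ we have $y_m(t)=0$ as soon as $b_m<t$, so $y=0$ on $[b,b_1]$ and $y\in V(a,b)$. Thus $\mu(a,b)\ge\lim\mu(a,b_m)$, and monotonicity gives equality.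

\emph{Left continuity.} Here we must fit a function on $[a,b]$ into a slightly shorter interval. Simply cutting it off violates the boundary conditions. We cut off the $n$th derivative and restore the $n$ moments with the functions of Lemma~\ref{lem:moments}(c), whose supports stay away from $b$.

Let $c_m\uparrow b$. We may assume $\mu(a,b)>0$, since otherwise $\mu(a,\cdot)=0$ on $(a,b]$. Let $y\in V(a,b)$ be a maximizer, so $R(y)=1$, and put $v=y^{(n)}$. Take $w_0,\dots,w_{n-1}$ from Lemma~\ref{lem:moments}(c) with $c=(a+b)/2$ and, for $c_m>c$, set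
\[
v_m=v\,\chi_{[a,c_m]}+\sum_{j=0}^{n-1}d_j^m\,w_j,\qquad d_j^m=\int_{c_m}^be_jv .
\]
Then $v_m\in X(a,b)$ vanishes outside $[a,c_m]$, and
\[
\int_a^{c_m}e_iv_m=\int_a^{c_m}e_iv+d_i^m=\int_a^be_iv=0,\qquad 0\le i\le n-1,
\]
by Lemma~\ref{lem:moments}(b) applied to $y$. The same lemma on $[a,c_m]$ gives $y_m\in V(a,c_m)$ with $y_m^{(n)}=v_m$; we extend $y_m$ by zero to $[a,b]$. Since $v\in L^1(a,b)$, $d_j^m\to0$, and so
\[
R(y_m-y)^{1/p}=\|v_m-v\|_X\le\|r_n^{1/p}v\|_{L^p(c_m,b)}+\sum_j|d_j^m|\,\|w_j\|_X\longrightarrow0 .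
\]
Hence $R(y_m)\to R(y)=1$. By Lemma~\ref{lem:bounds} applied to $y_m-y$, the derivatives of order at most $n-1$ converge uniformly, so $G(y_m)\to G(y)$. Therefore
\[
\mu(a,b)\ge\mu(a,c_m)\ge G(y_m)/R(y_m)\longrightarrow G(y)=\mu(a,b).\qedhere
\]
\end{proof}

\section{Minimizers, solutions and conjugate pairs}\label{sec:EL}

\begin{lemma}\label{lem:EL}
If $y\in V(a,b)$ minimizes $\mathcal F$ over $V(a,b)$, then $y$ is, with suitable $u_1,\dots,u_n$, a solution of \eqref{eq:main} on $[a,b]$.
\end{lemma}

\begin{proof}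
\emph{First variation.} Let $\eta\in V(a,b)$. For $0<|s|\le1$ the mean value theorem gives
\[
\frac{\bigl||x+sh|^p-|x|^p\bigr|}{|s|}\le p(|x|+|h|)^{p-1}|h|\le p(|x|+|h|)^p .
\]
With $x=y^{(k)}$, $h=\eta^{(k)}$ the last expression, multiplied by $|r_k|$, is integrable: for $k<n$ because $y^{(k)},\eta^{(k)}$ are bounded, for $k=n$ because $R(y),R(\eta)<\infty$. By dominated convergence $s\mapsto\mathcal F(y+s\eta)$ is differentiable at $0$, and minimality gives
\begin{equation}\label{eq:var}
\int_a^b\sum_{k=0}^nr_k\Phi(y^{(k)})\eta^{(k)}\,dt=0\qquad\text{for all }\eta\in V(a,b).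
\end{equation}

\emph{Moving derivatives onto $\eta$.} Define absolutely continuous functions by
\[
U_1(t)=\int_a^tr_0\Phi(y),\qquad U_{j+1}(t)=\int_a^t\bigl(r_j\Phi(y^{(j)})-U_j\bigr)\quad(1\le j\le n-1).
\]
Since $\eta^{(j-1)}$ vanishes at both ends, $\int U_j'\eta^{(j-1)}=-\int U_j\eta^{(j)}$ for $1\le j\le n$. For $j=1$ this turns the term $k=0$ of \eqref{eq:var} into $-\int U_1\eta'$. Adding the term $k=1$ gives $\int U_2'\eta'=-\int U_2\eta''$ if $n\ge2$, and so on. After $n$ steps
\[
\int_a^bh\,\eta^{(n)}\,dt=0\quad\text{for all }\eta\in V(a,b),\qquad h:=r_n\Phi(y^{(n)})-U_n .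
\]

\emph{$h$ is a polynomial.} We have $hr_n^{-1/p}\in L^q(a,b)$, because $|r_n^{1-1/p}\Phi(y^{(n)})|^q=r_n|y^{(n)}|^p\in L^1$, $U_n$ is bounded, and $r_n^{-1/p}\in L^q$. So $\int hv$ is finite for $v\in X(a,b)$. Take $w_0,\dots,w_{n-1}$ from Lemma~\ref{lem:moments}(c) with $c=b$. For $v\in X(a,b)$ the function $v-\sum_i\bigl(\int e_iv\bigr)w_i$ has vanishing moments, so it is $\eta^{(n)}$ for some $\eta\in V(a,b)$ by Lemma~\ref{lem:moments}(b). Hence
\[
\int_a^bhv=\sum_i\Bigl(\int_a^be_iv\Bigr)\int_a^bhw_i=\int_a^b\pi v,\qquad \pi:=\sum_{i=0}^{n-1}\Bigl(\int_a^bhw_i\Bigr)e_i .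
\]
Writing $v=r_n^{-1/p}g$, we see that $(h-\pi)r_n^{-1/p}\in L^q$ annihilates every $g\in L^p$. So $h=\pi$ a.e., a polynomial of degree at most $n-1$.

\emph{The quasi-derivatives.} Put $u_j=U_j+(-1)^{n-j}\pi^{(n-j)}$ for $1\le j\le n$. Then $u_n=U_n+\pi=r_n\Phi(y^{(n)})$ a.e., i.e.\ $(y^{(n-1)})'=\rho\,\Phi^{-1}(u_n)$. For $1\le j\le n-1$,
\[
u_{j+1}'=r_j\Phi(y^{(j)})-U_j+(-1)^{n-j-1}\pi^{(n-j)}=r_j\Phi(y^{(j)})-u_j ,
\]
and $u_1'=r_0\Phi(y)+(-1)^{n-1}\pi^{(n)}=r_0\Phi(y)$. So \eqref{S} holds.
\end{proof}

\begin{lemma}\label{lem:energy}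
If $y$ is a solution with $y^{(i)}(a)=0=y^{(i)}(b)$ for $0\le i\le n-1$, then its restriction to $[a,b]$ belongs to $V(a,b)$ and $\mathcal F(y)=0$ there.
\end{lemma}

\begin{proof}
By \eqref{S}, $r_n|y^{(n)}|^p=r_n\rho^p|u_n|^{(q-1)p}=\rho|u_n|^q\in L^1(a,b)$, since $1+(1-q)p=1-q$ and $(q-1)p=q$. So $y\in V(a,b)$. Again by \eqref{S},
\[
\Bigl(\sum_{j=1}^nu_jy^{(j-1)}\Bigr)'=\sum_{j=1}^nu_jy^{(j)}+r_0\Phi(y)y+\sum_{j=1}^{n-1}\bigl(r_j\Phi(y^{(j)})-u_j\bigr)y^{(j)}=u_ny^{(n)}+\sum_{k=0}^{n-1}r_k|y^{(k)}|^p ,
\]
and $u_ny^{(n)}=r_n|y^{(n)}|^p$. Integrate over $[a,b]$; the boundary terms vanish.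
\end{proof}

\begin{proposition}\label{prop:conj}
Let $a<b$.
\begin{enumerate}
\item[(a)] If $\mu(a,b)=1$, then $a$ and $b$ are conjugate.
\item[(b)] If $\mu(a,b)\ge1$, then some $b^*\in(a,b]$ with $\mu(a,b^*)=1$ is conjugate to $a$.
\item[(c)] If $a\le a'<b'\le b$ and $a',b'$ are conjugate, then $\mu(a,b)\ge1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) A maximizer $z$ satisfies $R(z)=G(z)=1$, so $z\ne0$ and $\mathcal F(z)=0$. By \eqref{eq:lower}, $\mathcal F\ge0$ on $V(a,b)$, so $z$ minimizes $\mathcal F$. By Lemma~\ref{lem:EL} it is a nontrivial solution on $[a,b]$, which extends to $I$ by Lemma~\ref{lem:unique}, and its boundary values vanish.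

(b) By Proposition~\ref{prop:cont} and the intermediate value theorem there is $b^*\in(a,b]$ with $\mu(a,b^*)=1$. Apply (a).

(c) A nontrivial solution realizing the conjugacy does not vanish identically on $[a',b']$ (Lemma~\ref{lem:unique}). By Lemma~\ref{lem:energy} its restriction to $[a',b']$, extended by zero, is a nonzero element of $V(a,b)$ with $\mathcal F=0$. So $\mu(a,b)\ge1$ by \eqref{eq:dict}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{(i)$\Rightarrow$(ii).} Suppose (ii) fails. Then $\mathcal F(y)\le0$ for some nontrivial $y\in V(a,b)$ with $T<a<b$. So $\mu(a,b)\ge1$ by \eqref{eq:dict}, and by Proposition~\ref{prop:conj}(b) some $b^*\in(a,b]$ is conjugate to $a$. Thus (i) fails.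

\emph{(ii)$\Rightarrow$(i).} If $a<b$ in $(T,\infty)$ are conjugate, then $\mu(a,b)\ge1$ by Proposition~\ref{prop:conj}(c), and by \eqref{eq:dict} some nontrivial element of $V(a,b)\subset W_0^{n,p}(T,\infty)$ has $\mathcal F\le0$. Thus (ii) fails.

\emph{Conclusion.} If \eqref{eq:main} is nonoscillatory, there is $T\in I$ such that no two points of $[T,\infty)$ are conjugate; then (i), hence (ii), holds for this $T$. If (ii) holds for some $T$, then (i) does, no two points of $[T+1,\infty)$ are conjugate, and \eqref{eq:main} is nonoscillatory.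
\end{proof}

\section{A half-linear Roundabout theorem}\label{sec:roundabout}

For Theorem~\ref{thm:A} it was enough that $\mu(a,\cdot)$ takes the value $1$. To say where conjugate points lie we need to know that it does so only once, and we need to move the left endpoint as well. Strict monotonicity cannot hold without restriction: if $r_k\ge0$ for all $k<n$, for instance, then $G\le0$ and $\mu\equiv0$. The vanishing of $\mu$ is the only obstruction.

\begin{lemma}\label{lem:strict}
\begin{enumerate}
\item[(a)] For fixed $b$, the function $a\mapsto\mu(a,b)$ is nonincreasing and continuous on $I\cap(-\infty,b)$, and $\mu(a,b)\to0$ as $a\to b-$.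
\item[(b)] If $[a',b']\subsetneq[a,b]$ and $\mu(a',b')>0$, then $\mu(a',b')<\mu(a,b)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The substitution $t\mapsto-t$ preserves $|y^{(k)}|$, hence $R$ and $G$, and carries coefficients satisfying \eqref{H} into coefficients with the same integrability on the reflected interval. The proof of Proposition~\ref{prop:cont} involves compact intervals only, so it applies to the reflected problem.

(b) Let $\mu=\mu(a',b')>0$. By extension by zero $\mu\le\mu(a,b)$; suppose $\mu(a,b)=\mu$. A maximizer for $[a',b']$, extended by zero to $z\in V(a,b)$, satisfies $R(z)=1$ and $G(z)=\mu=\mu(a,b)$. So it minimizes $R-\mu^{-1}G\ge0$ over $V(a,b)$. This is the energy for the coefficients $r_k/\mu$ $(k<n)$ and $r_n$, which satisfy \eqref{H}. By Lemma~\ref{lem:EL}, $z$ solves the corresponding equation on $[a,b]$. It vanishes on a nondegenerate interval, so $z\equiv0$ by Lemma~\ref{lem:unique}, contradicting $R(z)=1$.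
\end{proof}

\begin{theorem}\label{thm:B}
Assume \eqref{H}, $p>1$, $n\ge1$, and let $a<b$.
\begin{enumerate}
\item[1.] The following are equivalent:
\begin{enumerate}
\item[($\alpha$)] $\mathcal F>0$ on $V(a,b)\setminus\{0\}$;
\item[($\beta$)] $\mathcal F\ge\varepsilon R$ on $V(a,b)$ for some $\varepsilon>0$;
\item[($\gamma$)] no two points of $[a,b]$ are conjugate;
\item[($\delta$)] no point of $(a,b]$ is conjugate to $a$;
\item[($\epsilon$)] no point of $[a,b)$ is conjugate to $b$;
\item[($\zeta$)] $\mu(a,b)<1$.
\end{enumerate}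
In $(\beta)$ one may take $\varepsilon=1-\mu(a,b)$, and this is the best constant if $\mu(a,b)>0$.
\item[2.] $\mu(a,b)=1$ $\iff$ $\mathcal F\ge0$ on $V(a,b)$ but $\mathcal F$ is not positive definite there $\iff$ $(a,b)$ is the only conjugate pair in $[a,b]$.
\item[3.] $\mu(a,b)>1$ $\iff$ $\mathcal F<0$ somewhere on $V(a,b)$ $\iff$ some $c\in(a,b)$ is conjugate to $a$ $\iff$ some $c\in(a,b)$ is conjugate to $b$ $\iff$ $[a,b]$ contains a conjugate pair other than $(a,b)$.
\item[4.] If some point to the right of $a$ is conjugate to $a$, there is a first such point $c(a)$. It is the unique root $b$ of $\mu(a,b)=1$. The set of these $a$ is an initial segment of $I$, and on it the function $a\mapsto c(a)$ is continuous (one-sidedly at an endpoint) and strictly increasing.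
\end{enumerate}
\end{theorem}

\begin{proof}
\emph{Part 1.} $(\alpha)\Leftrightarrow(\zeta)$ is \eqref{eq:dict}. $(\zeta)\Rightarrow(\beta)$ with $\varepsilon=1-\mu(a,b)$ is \eqref{eq:lower}, and $(\beta)\Rightarrow(\alpha)$ because $R>0$ on $V(a,b)\setminus\{0\}$. If $\mu(a,b)>0$, a maximizer has $R=1$ and $\mathcal F=1-\mu(a,b)$, so no larger $\varepsilon$ is possible. $(\zeta)\Rightarrow(\gamma)$ is Proposition~\ref{prop:conj}(c), and $(\gamma)$ trivially implies $(\delta)$ and $(\epsilon)$. $(\delta)\Rightarrow(\zeta)$ is Proposition~\ref{prop:conj}(b). $(\epsilon)\Rightarrow(\zeta)$: if $\mu(a,b)\ge1$, Lemma~\ref{lem:strict}(a) and the intermediate value theorem give $a^*\in[a,b)$ with $\mu(a^*,b)=1$, so $a^*$ and $b$ are conjugate by Proposition~\ref{prop:conj}(a).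

\emph{Part 3.} The first equivalence is \eqref{eq:dict}. If $\mu(a,b)>1$, Proposition~\ref{prop:cont} and Lemma~\ref{lem:strict}(a) give $c_1,c_2\in(a,b)$ with $\mu(a,c_1)=1=\mu(c_2,b)$; by Proposition~\ref{prop:conj}(a), $c_1$ is conjugate to $a$ and $c_2$ to $b$. A point of $(a,b)$ conjugate to $a$ or to $b$ gives a conjugate pair other than $(a,b)$. Finally, if $a',b'$ are conjugate and $[a',b']\subsetneq[a,b]$, then $\mu(a',b')\ge1$ by Proposition~\ref{prop:conj}(c), and $\mu(a,b)>1$ by Lemma~\ref{lem:strict}(b).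

\emph{Part 2.} The first equivalence is \eqref{eq:dict}. If $\mu(a,b)=1$, then $a,b$ are conjugate by Proposition~\ref{prop:conj}(a), and there is no other pair by Part~3. If $(a,b)$ is the only conjugate pair, then $\mu(a,b)\ge1$ by Proposition~\ref{prop:conj}(c), and $\mu(a,b)>1$ is excluded by Part~3.

\emph{Part 4.} If $b$ is conjugate to $a$, then $\mu(a,b)\ge1$, so $\mu(a,c)=1$ for some $c\in(a,b]$, and $c$ is conjugate to $a$ (Proposition~\ref{prop:conj}). By Lemma~\ref{lem:strict}(b) this root is unique and $\mu(a,\cdot)<1$ before it; so no earlier point is conjugate to $a$ by Proposition~\ref{prop:conj}(c), and $c=c(a)$.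

Let $a<a'$ and suppose that $c(a')$ exists. Then $\mu(a,c(a'))>\mu(a',c(a'))=1$ by Lemma~\ref{lem:strict}(b), so $c(a)$ exists and $c(a)<c(a')$. This proves that the domain is an initial segment and that $c$ is strictly increasing.

For continuity at $a$, let $\theta>0$ be small enough that $a<c(a)-\theta$. Then $\mu(a,c(a)-\theta)<1<\mu(a,c(a)+\theta)$ by Lemma~\ref{lem:strict}(b) and the uniqueness of the root. By Lemma~\ref{lem:strict}(a) these inequalities persist when $a$ is replaced by any sufficiently near $\tilde a\in I$, so $c(\tilde a)$ exists and lies in $(c(a)-\theta,c(a)+\theta)$.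
\end{proof}

\begin{corollary}\label{cor:weak}
The following are equivalent:
\begin{enumerate}
\item[(1)] equation \eqref{eq:main} is nonoscillatory;
\item[(2)] $\mathcal F>0$ on $W_0^{n,p}(T,\infty)\setminus\{0\}$ for some $T$;
\item[(3)] $\mathcal F\ge0$ on $W_0^{n,p}(T,\infty)$ for some $T$;
\item[(4)] $\lim_{b\to\infty}\mu(T,b)\le1$ for some $T$;
\item[(5)] some $a\in I$ has no conjugate point in $(a,\infty)$.
\end{enumerate}
Equivalently, \eqref{eq:main} is oscillatory if and only if every $a\in I$ has a conjugate point to its right.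
\end{corollary}

\begin{proof}
$(1)\Leftrightarrow(2)$ is Theorem~\ref{thm:A}, and $(2)$ trivially implies $(3)$.

$(3)\Rightarrow(4)$: take any $a>T$. Then $\mathcal F\ge0$ on $V(a,b)$ for all $b>a$, so $\mu(a,b)\le1$ for all $b>a$ by \eqref{eq:dict}, and $(4)$ holds with $a$ in place of $T$.

$(4)\Rightarrow(5)$: let $a=T$. By monotonicity $\mu(a,b)\le1$ for all $b>a$. If $\mu(a,b)=1$ for some $b$, then $\mu(a,b+1)>1$ by Lemma~\ref{lem:strict}(b), a contradiction. So $\mu(a,b)<1$ for all $b>a$, and no point of $(a,\infty)$ is conjugate to $a$ by Theorem~\ref{thm:B}, Part~1.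

$(5)\Rightarrow(1)$: by $(\delta)\Rightarrow(\gamma)$ of Theorem~\ref{thm:B} for every $b>a$, no two points of $[a,\infty)$ are conjugate.

The last statement is $(1)\Leftrightarrow(5)$ with both sides negated.
\end{proof}

\begin{corollary}[Sturm comparison]\label{cor:sturm}
Let $\tilde r_0,\dots,\tilde r_n$ satisfy \eqref{H}, and let $\tilde r_k\ge r_k$ a.e.\ for large $t$, $k=0,\dots,n$. If \eqref{eq:main} is nonoscillatory, so is the equation with coefficients $\tilde r_k$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:A}, condition (ii) holds for \eqref{eq:main} with some $T$. It persists when $T$ is increased, since the class $W_0^{n,p}(T,\infty)$ shrinks; so we may assume that $\tilde r_k\ge r_k$ a.e.\ on $(T,\infty)$ for all $k$. Because $\tilde r_n\ge r_n$, the class $\widetilde W_0^{n,p}(T,\infty)$ belonging to $\tilde r_n$ is contained in $W_0^{n,p}(T,\infty)$, and on its nontrivial elements the energy with coefficients $\tilde r_k$ is at least $\mathcal F>0$. Apply Theorem~\ref{thm:A} to the second equation.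
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Nonoscillation criteria and energy functional},
\texttt{https://ejde.math.txstate.edu/Volumes/2016/95/dosly.pdf}.
\end{thebibliography}

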